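\title{Memoryless computation of Boolean transformations can require more than $2n-1$ steps}

\begin{abstract}
In memoryless computation, $n$ Boolean registers are updated one at a time, each update being an arbitrary function of the current state. Every permutation of $\{0,1\}^n$ can be computed in at most $2n-1$ updates, and it was conjectured that the same holds for every map $\{0,1\}^n\to\{0,1\}^n$. We show that the conjecture holds for $n\le 2$ and fails for every $n\ge 200$, and that some maps need at least $(2\log_2 3-1)n-O(\log n)$ updates, where $2\log_2 3-1\approx 2.17$. The proof is a counting argument applied to maps whose image lies in a Hamming ball.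
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix $n\ge 1$, and let $X=\{0,1\}^n$ and $N=2^n$. A point $x=(x_1,\dots,x_n)\in X$ is the state of $n$ Boolean registers. A \emph{step} consists of an index $i\in\{1,\dots,n\}$ and an arbitrary function $f\colon X\to\{0,1\}$; it overwrites register $i$ with $f(x)$ and leaves the other registers alone, so it acts on $X$ as the map
\[
F(x)=(x_1,\dots,x_{i-1},f(x),x_{i+1},\dots,x_n).
\]
A \emph{program of length $t$} is a sequence of $t$ steps, with maps $F_1,\dots,F_t$; the register and the function may change from step to step. The program \emph{computes} the map $F_t\circ\dots\circ F_1$. A map $g\colon X\to X$ is \emph{computable in time $t$} if some program of length $t$ computes it. The step $f(x)=x_i$ does nothing, so a map computable in time at most $t$ is also computable in time exactly $t$. This model is called \emph{memoryless computation}: evaluating $f$ costs nothing, but there is no storage besides the $n$ registers, and whatever is overwritten is lost unless it can be recovered from the new state. Let $T(n)$ be the least $t$ such that every map $X\to X$ is computable in time at most $t$ (and $T(n)=\infty$ if there is no such $t$).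

\begin{example}\label{ex:first}
The map $x\mapsto(1-x_1,\dots,1-x_n)$ changes every register, so a program for it updates every register at least once. Hence $T(n)\ge n$.

One update per register is not always enough. Let $n=2$ and $g(x_1,x_2)=(x_2,x_1)$. A program of length $2$ would update each register exactly once, by symmetry register $1$ first. It must then write the final value $x_2$, which brings the inputs $(0,0)$ and $(1,0)$ to the same state although their images under $g$ differ. Three steps suffice, because register $1$ can first be used to hold a mixture of both bits. With $\oplus$ denoting addition modulo $2$,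
\[
(a,b)\ \longmapsto\ (a\oplus b,\,b)\ \longmapsto\ (a\oplus b,\,a)\ \longmapsto\ (b,\,a),
\]
where each step writes the sum modulo $2$ of the two current registers.
\end{example}

Two results are known.
\begin{itemize}
\item[(A)] Every map $X\to X$ is computable in time at most $4n-3$.
\item[(B)] Every permutation of $X$ is computable in time at most $2n-1$, and this bound is tight.
\end{itemize}
A program for a permutation must never lose information, while a program for a non-injective map is allowed to forget, so one may expect permutations to be the hardest case. Counting points the same way: we shall see in Section~\ref{sec:encoding} that comparing the number of programs with the number of all maps $X\to X$ gives the lower bound $2n-O(\log n)$ and no more. The following conjecture is posed in \cite{source}.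

\medskip
\noindent\textbf{Conjecture.} \emph{Every map $g\colon\{0,1\}^n\to\{0,1\}^n$ is computable in time at most $2n-1$.}
\medskip

We disprove it. Write $|x|$ for the Hamming weight of $x$ (its number of ones) and $B_r=\{x\in X:|x|\le r\}$ for the Hamming ball of radius $r$ about $0$. Throughout, $\log$ is the logarithm to base $2$ and $\ln$ is the natural logarithm.

\begin{theorem}\label{thm:disproof}
For every $n\ge 200$ there is an $r$ such that at most a fraction $2^{-0.7\cdot 2^n}$ of all maps $g\colon X\to B_r$ are computable in time at most $2n-1$. In particular, the Conjecture fails for every $n\ge 200$.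
\end{theorem}

\begin{theorem}\label{thm:quant}
For all $n\ge1$,
\[
T(n)\ \ge\ (2\log 3-1)\,n-4\log(n+1)-8 .
\]
Hence $\liminf_{n\to\infty} T(n)/n\ge 2\log 3-1\approx 2.1699>2$.
\end{theorem}

\begin{theorem}\label{thm:small}
The Conjecture holds for $n=1$ and $n=2$.
\end{theorem}

By Theorem~\ref{thm:quant}, no bound of the form $2n+o(n)$ holds for all maps. The proof is by counting and exhibits no particular map that is hard to compute. The method leaves open the cases $3\le n<200$ and the exact growth of $T(n)$: we have $\liminf T(n)/n\ge 2\log 3-1$ from Theorem~\ref{thm:quant} and $\limsup T(n)/n\le 4$ from (A). The proofs of the three theorems use only the definitions, and neither (A) nor (B).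

The counting argument has two halves. Section~\ref{sec:encoding} shows that a program is described by about one bit for each pair of states on which a step has a real choice. Section~\ref{sec:ball} shows that a program that ends in a Hamming ball has few such pairs in its last steps. Section~\ref{sec:proofs} chooses the radius and proves Theorems~\ref{thm:disproof} and~\ref{thm:quant}, and Section~\ref{sec:small} proves Theorem~\ref{thm:small}.

\section{Encoding a program}\label{sec:encoding}

An \emph{$i$-line} is a pair of points of $X$ that differ exactly in coordinate $i$. For each $i$ the $i$-lines partition $X$ into $N/2$ pairs, which we label $1,\dots,N/2$ once and for all. A step that updates register $i$ maps every $i$-line into itself, and on each line it acts in one of four ways: it fixes both points, swaps them, or sends both to the same one of the two points.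

Four choices on each of $N/2$ lines make $N$ bits per step. A map $X\to X$ takes $\log N^N=nN$ bits to specify, so the crudest count gives a lower bound of only about $n$ steps. For permutations the count is better. If $F_t\circ\dots\circ F_1$ is a bijection of the finite set $X$, then every $F_s$ is a bijection, only two of the four actions are available, and a step carries $N/2$ bits. If all permutations are computable in time $t$, then $n^t2^{tN/2}\ge N!\ge(N/e)^N$, that is, $t\,(\tfrac12+\tfrac{\log n}{N})\ge n-\log e$, which gives $t\ge 2n-O(1)$. This is where the factor $2$ in (B) is visible.

For general maps the two merging actions are available, and they seem to double the information in a step. The point of this section is that they almost never do. What matters is the action of a step on those states that can actually occur at that time; each merger of two such states reduces their number by one, so there are fewer than $N$ mergers in the whole program.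

Consider a program of length $t$ whose step $s$ updates register $i_s$ and has map $F_s$. Let $\Phi_0$ be the identity and $\Phi_s=F_s\circ\dots\circ F_1$, and call $O_s=\Phi_s(X)$ the set of points \emph{occupied} at time $s$. Let $L_s$ be the number of $i_s$-lines that meet $O_{s-1}$, and call $L_1+\dots+L_t$ the \emph{cost} of the program. Step $s$ \emph{collapses} the $i_s$-line $\ell$ if both points of $\ell$ lie in $O_{s-1}$ and $F_s$ maps them to the same point. The \emph{first} occupied point of an $i_s$-line $\ell$ meeting $O_{s-1}$ is the point of $\ell\cap O_{s-1}$ with the smallest $i_s$-coordinate. We record, for each step and each occupied line, one bit: the value written at the first occupied point.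

\begin{example}\label{ex:code}
Let $n=2$ and write points as words $x_1x_2$. The $1$-lines are $\{00,10\}$ and $\{01,11\}$, and the $2$-lines are $\{00,01\}$ and $\{10,11\}$, labeled in this order. Take the program that writes $x_2(1-x_1)$ to register $1$, then $0$ to register $2$, then $1-x_1$ to register $1$. The trajectories of the four inputs are
\[
\begin{array}{c}
00\mapsto00\mapsto00\mapsto10,\qquad 10\mapsto00\mapsto00\mapsto10,\\
01\mapsto11\mapsto10\mapsto00,\qquad 11\mapsto01\mapsto00\mapsto10.
\end{array}
\]
Step $1$ collapses $\{00,10\}$ and swaps $\{01,11\}$; it writes $0$ at $00$ and $1$ at $01$, and $O_1=\{00,01,11\}$. Step $2$ collapses $\{00,01\}$; on $\{10,11\}$ only $11$ is occupied, so the constant action there is not a collapse. The bits are $0$ at $00$ and $0$ at $11$, and $O_2=\{00,10\}$. In step $3$ the line $\{01,11\}$ is empty and costs nothing, and the bit at $00$ is $1$. The cost is $2+2+1=5$. The three functions have $12$ values in total, but the computed map is recovered from the word $(1,2,1)$, the two collapses, and the five bits $01\,00\,1$. For instance, in step $1$ the bit $1$ says $01\mapsto11$, and since this line is not collapsed, $11\mapsto01$.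
\end{example}

\begin{lemma}\label{lem:code}
Let $t\ge2$ be an integer and $K\ge0$ a real number. The number of maps $X\to X$ that are computed by a program of length $t$ and cost at most $K$ is at most
\[
n^t\Big(\frac{et}{2}\Big)^{N}2^{K}.
\]
\end{lemma}

\begin{proof}
To such a program we attach three pieces of data:
\begin{itemize}
\item the word $(i_1,\dots,i_t)$;
\item the set $C\subseteq\{1,\dots,t\}\times\{1,\dots,N/2\}$ of pairs $(s,\ell)$ such that step $s$ collapses the $i_s$-line with label $\ell$;
\item the bit string that lists, for $s=1,\dots,t$ and for each $i_s$-line meeting $O_{s-1}$ in order of labels, the $i_s$-coordinate of the image under $F_s$ of its first occupied point; this string has length $L_1+\dots+L_t\le\lfloor K\rfloor$, and we pad it with zeros to length $\lfloor K\rfloor$.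
\end{itemize}

\emph{The data determine the computed map.} We recover $\Phi_s$ by induction on $s$. Suppose $\Phi_{s-1}$ is known and the bits of steps $1,\dots,s-1$ have been read. Then $O_{s-1}$ is known, so we know which $i_s$-lines are occupied and that the next $L_s$ bits belong to them. On an occupied line $\ell$, the image of the first occupied point lies on $\ell$ and is given by the bit. If $\ell$ has a second occupied point, its image is that same point when $(s,\ell)\in C$ and is the other point of $\ell$ when $(s,\ell)\notin C$. So $F_s$ is known on $O_{s-1}$, and this determines $\Phi_s=F_s\circ\Phi_{s-1}$. The computed map is $\Phi_t$.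

\emph{The set $C$ is small.} Since $F_s$ maps each $i_s$-line into itself, two occupied points have the same image only if they form a collapsed line. Thus $|O_{s-1}|-|O_s|$ is the number of lines collapsed at step $s$, and summing over $s$ gives $|C|=N-|O_t|\le N-1$.

\emph{Counting.} There are $n^t$ words and at most $2^K$ strings. For integers $1\le k\le M$ we have $\sum_{c\le k}\binom Mc\le(eM/k)^k$, because
\[
\Big(\frac kM\Big)^{k}\sum_{c\le k}\binom Mc\le\sum_{c\le k}\binom Mc\Big(\frac kM\Big)^{c}\le\Big(1+\frac kM\Big)^{M}\le e^{k}.
\]
Take $M=tN/2$ and $k=N$; here $k\le M$ because $t\ge2$. So there are at most $(et/2)^N$ possible sets $C$.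
\end{proof}

All the collapses together thus account for only $\log(et/2)$ bits per point of $X$, which is $O(\log n)$ when $t=O(n)$. Every program of length $t$ has cost at most $tN/2$. If all $N^N$ maps are computable in time $t$, Lemma~\ref{lem:code} with $K=tN/2$ gives
\begin{equation}\label{eq:all}
n\le\frac t2+\log\frac{et}2+\frac{t\log n}{N},
\end{equation}
and for $t=O(n)$ this says $t\ge2n-O(\log n)$, in agreement with the Conjecture. To do better we count a smaller family of maps, chosen so that the programs computing them are cheap.

\section{Programs that end in a Hamming ball}\label{sec:ball}

Look at a program backward from its end. Put $S_s=\{i_s,\dots,i_t\}$, the set of registers that are still to be updated just before step $s$. The registers outside $S_s$ already hold their final values. So if the final state is known to lie in a set $B\subseteq X$, then the points of $O_{s-1}$ agree outside $S_s$ with points of $B$, and near the end of the program, when $S_s$ is small, this is a strong restriction.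

The extreme case is $B=B_0=\{0\}$. When $j$ steps remain, $|S_s|\le j$, and the occupied points lie in the subcube of points vanishing outside $S_s$. This subcube is a union of at most $2^{j-1}$ $i_s$-lines. The last $n$ steps therefore cost at most $1+2+\dots+2^{n-1}<N$ in total, which is the price of two unrestricted steps: a program of length $t\ge n$ ending in $B_0$ costs less than $\frac N2(t-n+2)$. Almost $n$ steps are useless for encoding information. Of course there is only one map $X\to B_0$, so there is nothing to encode.

In general there is a trade: passing from $X$ to $B$ lowers the information in a map from $nN$ to $N\log|B|$ bits, and each useless step removes $N/2$ bits from the programs. For a subcube $B=\{x:x_1=\dots=x_k=0\}$ the trade is a bad one. The information drops by $kN$ bits, while a program may update registers $1,\dots,k$ in its last $k$ steps; then $S_s\supseteq\{1,\dots,k\}$ for $s\le t-k+1$, there is no restriction on those steps, and the argument saves at most $(k-1)N/2$ bits. We want a target set against which no order of the registers helps. A Hamming ball is invariant under permutations of the coordinates, so the size of the restriction depends on $|S_s|$ only. If $|S_s|=k$, the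 $n-k$ frozen coordinates must have weight at most $r$, whereas their typical weight is $(n-k)/2$. Few points qualify when $n-k$ is well above $2r$, so about $n-2r$ steps should be saved. A waiting-time computation makes this precise.

\begin{lemma}\label{lem:cost}
Let $t\ge n$ and $0\le r\le n$. A program of length $t$ that computes a map with image contained in $B_r$ has cost at most $\frac N2(t-n+2r+2)$.
\end{lemma}

\begin{proof}
Let $g$ be the computed map. If $z=\Phi_{s-1}(x)\in O_{s-1}$, then $g(x)=(F_t\circ\dots\circ F_s)(z)$ lies in $B_r$ and agrees with $z$ outside $S_s$. Hence
\[
O_{s-1}\subseteq W_s:=\Big\{z\in X:\sum_{j\notin S_s}z_j\le r\Big\}.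
\]
Since $i_s\in S_s$, membership in $W_s$ does not depend on coordinate $i_s$. So $W_s$ is a union of $i_s$-lines and $L_s\le|W_s|/2$.

Toss a fair coin repeatedly, and for $0\le k\le n$ let $p_k$ be the probability that the first $n-k$ tosses show at most $r$ heads. A uniformly random point of $X$ lies in $W_s$ with probability $p_{|S_s|}$, so $|W_s|=Np_{|S_s|}$. The sequence $p_k$ is nondecreasing in $k$, since fewer tosses show no more heads, and $p_n=1$. With $j=t-s+1$ steps remaining we have $|S_s|\le\min(j,n)$. Therefore
\[
\sum_{s=1}^tL_s\le\frac N2\sum_{j=1}^{t}p_{\min(j,n)}=\frac N2\Big(t-\sum_{k=1}^{n}(1-p_k)\Big),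
\]
where the equality uses $t\ge n$: all of $p_1,\dots,p_n$ occur, and the remaining $t-n$ terms equal $1$.

Let $\tau$ be the index of the toss at which the $(r+1)$-st head appears. It is a sum of $r+1$ waiting times for a single head, each of mean $2$, so $\mathbb E\tau=2r+2$. The first $m$ tosses show more than $r$ heads exactly when $\tau\le m$, so $1-p_k=\Pr[\tau\le n-k]$. The number of $m\in\{0,\dots,n-1\}$ with $m\ge\tau$ is $\max(n-\tau,0)$. Hence
\[
\sum_{k=1}^n(1-p_k)=\sum_{m=0}^{n-1}\Pr[\tau\le m]=\mathbb E\max(n-\tau,0)\ge n-\mathbb E\tau=n-2r-2 .
\]
Substituting this into the previous display proves the lemma.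
\end{proof}

\begin{proposition}\label{prop:count}
Let $n\ge2$, $t\ge n$ and $0\le r\le n$. The number of maps $X\to B_r$ that are computable in time at most $t$ is at most
\[
n^{t}\Big(\frac{et}{2}\Big)^{N}2^{\frac N2(t-n+2r+2)} .
\]
Equivalently, they form a fraction at most $2^{-\delta N}$ of all maps $X\to B_r$, where
\begin{equation}\label{eq:delta}
\delta=\log\big(2^{-r}|B_r|\big)-\frac{t-n}{2}-1-\log\frac{et}{2}-\frac{t\log n}{N}.
\end{equation}
\end{proposition}

\begin{proof}
Each such map is computed by a program of length exactly $t$, whose cost is at most $K=\frac N2(t-n+2r+2)$ by Lemma~\ref{lem:cost}. Since $t\ge n\ge2$, Lemma~\ref{lem:code} applies and gives the first bound. Dividing by the number $|B_r|^N$ of all maps $X\to B_r$ and taking $-\frac1N\log$ gives \eqref{eq:delta}.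
\end{proof}

\section{The choice of the radius and the lower bounds}\label{sec:proofs}

By \eqref{eq:delta}, some map $X\to B_r$ is not computable in time $t$ as long as $t$ is below $n+2\log(2^{-r}|B_r|)$ by a margin of order $\log n$. To see why this beats $2n$, recall the binary entropy $H(\rho)=-\rho\log\rho-(1-\rho)\log(1-\rho)$ and the standard estimate $\log|B_r|=nH(r/n)+O(\log n)$ for $r\le n/2$. For $r=\rho n$ the threshold is about $n\,(1-2\rho+2H(\rho))$. At $\rho=\frac12$ this is $2n$, as in \eqref{eq:all}. As $\rho$ decreases from $\frac12$, the saving $1-2\rho$ grows linearly, while $H'(\frac12)=0$, so the loss of entropy is of second order. The derivative $-2+2\log\frac{1-\rho}{\rho}$ vanishes at $\rho=\frac13$, where $H(\frac13)=\log3-\frac23$ and the threshold is $(2\log3-1)n$. The proofs do not use the entropy estimate; an averaging argument gives a good radius with explicit constants.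

\begin{lemma}\label{lem:radius}
For every $n\ge1$ there is an $r\in\{0,\dots,n\}$ with
\[
2^{-r}|B_r|\ \ge\ \frac{2(3/2)^n-1}{n+1}\ \ge\ \frac{(3/2)^n}{n+1}.
\]
\end{lemma}

\begin{proof}
Since $|B_r|=\sum_{i\le r}\binom ni$, exchanging the order of summation and using the binomial theorem twice gives
\[
\sum_{r=0}^n2^{-r}|B_r|=\sum_{i=0}^n\binom ni\sum_{r=i}^n2^{-r}=\sum_{i=0}^n\binom ni\big(2^{1-i}-2^{-n}\big)=2\Big(\frac32\Big)^n-1 .
\]
The largest of the $n+1$ terms on the left is at least their average. The second inequality holds because $(3/2)^n\ge1$.
\end{proof}

No radius is better by more than a factor $n+1$, since $2^{-r}|B_r|\le\sum_{i\le r}\binom ni2^{-i}\le(3/2)^n$ for every $r$. So $2\log3-1$ is the best constant that Proposition~\ref{prop:count} can give.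

Theorem~\ref{thm:disproof} needs its own computation: at $n=200$ the bound of Theorem~\ref{thm:quant} is less than $434-28-8=398$, which does not exceed $2n-1=399$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $n\ge200$, let $r$ be as in Lemma~\ref{lem:radius}, and apply Proposition~\ref{prop:count} with $t=2n-1$. We must show $\delta\ge0.7$. Here $\frac{t-n}2+1=\frac{n+1}2$ and $\frac{et}2<en$, and Lemma~\ref{lem:radius} gives
\[
\log\big(2^{-r}|B_r|\big)\ge1+n(\log3-1)+\log\Big(1-\tfrac12\big(\tfrac23\big)^n\Big)-\log(n+1).
\]
Inserting these into \eqref{eq:delta}, we obtain $\delta\ge\varphi(n)-\varepsilon_n$ with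
\begin{align*}
\varphi(n)&=\Big(\log3-\frac32\Big)n+\frac12-\log e-\log\big(n(n+1)\big),\\
\varepsilon_n&=-\log\Big(1-\tfrac12\big(\tfrac23\big)^n\Big)+\frac{(2n-1)\log n}{2^n}.
\end{align*}

The error $\varepsilon_n$ is negligible. The convex function $-\log(1-u)$ takes the values $0$ and $1$ at $u=0$ and $u=\frac12$, so it is at most $2u$ on $[0,\frac12]$; thus the first term of $\varepsilon_n$ is at most $(2/3)^n\le2^{-n/2}$. The second term is at most $2n^2/2^n\le2\cdot2^{-n/2}$, because $n^2\le2^{n/2}$ for $n\ge16$. Hence $\varepsilon_n\le3\cdot2^{-100}<0.01$.

For the main term, $\log3-\frac32>0.08496$, $\log e<1.4428$ and $\log(200\cdot201)<15.296$, so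
\[
\varphi(200)>16.992+0.5-1.4428-15.296>0.75 .
\]
For $n\ge200$, the inequality $\ln(1+u)\le u$ gives
\[
\varphi(n+1)-\varphi(n)=\log3-\frac32-\log\frac{n+2}n\ge0.0849-\frac{2}{n\ln2}\ge0.0849-0.0145>0 .
\]
So $\delta>0.75-0.01>0.7$ for all $n\ge200$. The fraction of maps $X\to B_r$ computable in time at most $2n-1$ is at most $2^{-0.7N}<1$, so some map $X\to B_r\subseteq X$ is not computable in that time.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Let $R(n)$ denote the right-hand side of the claimed inequality, and recall that $2\log3-1<2.17$ and $T(n)\ge n$ (Example~\ref{ex:first}). For $n\le9$ we use $\log(n+1)\ge1$ and $1.17\cdot 9<12$ to get $R(n)<2.17n-12<n\le T(n)$.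

Let $n\ge10$. If $T(n)>4n$, then $T(n)>R(n)$ because $R(n)<2.17n$. (By (A) this case does not occur, but we do not need to know that.) So let $t=T(n)$ and assume $n\le t\le4n$. Take $r$ as in Lemma~\ref{lem:radius}. Every map $X\to B_r$ is computable in time at most $t$, so the fraction in Proposition~\ref{prop:count} is $1$ and $\delta\le0$. Solving \eqref{eq:delta} for $t$,
\[
t\ \ge\ n+2\log\big(2^{-r}|B_r|\big)-2-2\log\frac{et}2-\frac{2t\log n}{2^n}.
\]
We bound the three terms. First, $\log(2^{-r}|B_r|)\ge n(\log3-1)-\log(n+1)$ by Lemma~\ref{lem:radius}. Second, $t\le4n$ gives
\[
2\log\frac{et}2\le2\log(2en)=2\log n+2+2\log e<2\log n+4.89 .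
\]
Third, $2t\log n/2^n\le a_n:=8n\log n/2^n$. We have $a_{10}<80\cdot3.33/1024<0.3$, and for $n\ge10$
\[
\frac{a_{n+1}}{a_n}=\frac12\cdot\frac{n+1}n\cdot\frac{\log(n+1)}{\log n}\le\frac12\cdot1.1\cdot\Big(1+\frac1{\log n}\Big)<1,
\]
so $a_n<0.3$ for all $n\ge10$. Altogether
\[
t\ \ge\ n+2n(\log3-1)-2\log(n+1)-2\log n-7.19\ >\ (2\log3-1)n-4\log(n+1)-8 .
\]
Dividing by $n$ and letting $n\to\infty$ gives the statement on the lower limit.
\end{proof}

\section{One and two registers}\label{sec:small}

For $n=2$ we imitate the swap of Example~\ref{ex:first} and update the registers in the order $1,2,1$. The second and third steps must write the final values of their registers, so the only freedom is the bit $y(x)$ written in the first step. It has to keep apart those inputs that the later steps must still distinguish, and this is a graph coloring problem. Recall that a graph has a proper $2$-coloring, one in which adjacent vertices get different colors, if and only if it contains no cycle of odd length.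

\begin{proof}[Proof of Theorem~\ref{thm:small}]
For $n=1$, a map $g\colon\{0,1\}\to\{0,1\}$ is itself a step, and $2n-1=1$.

Let $n=2$ and write $g(x)=(g_1(x),g_2(x))$. Define a graph $G$ on the four points of $X$ by joining $x$ and $x'$ when $g(x)\ne g(x')$ and at least one of the following holds:
\[
\text{(a)}\quad x_2=x_2',\qquad\qquad\text{(b)}\quad g_2(x)=g_2(x').
\]

\emph{A proper $2$-coloring $y\colon X\to\{0,1\}$ of $G$ gives a program of length $3$.} We want to realize
\[
(x_1,x_2)\ \longmapsto\ (y(x),x_2)\ \longmapsto\ (y(x),g_2(x))\ \longmapsto\ (g_1(x),g_2(x)),
\]
and each value written must be a function of the current state. For the first step this is so. Suppose $x$ and $x'$ reach the same state $(y(x),x_2)=(y(x'),x_2')$. They have the same color, so they are not adjacent, and they satisfy (a); hence $g(x)=g(x')$. So the state after the first step determines $g(x)$, and in particular $g_2(x)$. If $x$ and $x'$ reach the same state $(y(x),g_2(x))=(y(x'),g_2(x'))$, they are again not adjacent and they satisfy (b); hence $g(x)=g(x')$, and the state after the second step determines $g_1(x)$. On states that are not reached, the update functions are chosen arbitrarily.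

\emph{The graph $G$ has no odd cycle.} On four vertices an odd cycle is a triangle. Let $x,x',x''$ form a triangle; their images under $g$ are pairwise distinct. Any two edges of a triangle share a vertex and cover all three vertices. If two edges satisfied (a), three distinct points of $X$ would have the same second coordinate, which is impossible since only two points do. So at most one edge satisfies (a), and at least two edges satisfy (b). Then the three distinct points $g(x),g(x'),g(x'')$ have the same second coordinate, which is impossible for the same reason.

Hence $G$ has a proper $2$-coloring, and $g$ is computable in time $3=2n-1$.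
\end{proof}

For the swap $g(x_1,x_2)=(x_2,x_1)$, condition (b) reads $x_1=x_1'$, the graph $G$ is the $4$-cycle $00,10,11,01$, and the coloring $y=x_1\oplus x_2$ gives back the program of Example~\ref{ex:first}. That example also shows that the bounds are attained: $T(1)=1$ and $T(2)=3$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Universal sequential Boolean automata networks},
\texttt{https://\allowbreak mrgadouleau.\allowbreak webspace.\allowbreak durham.\allowbreak ac.\allowbreak uk/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 187/\allowbreak 2021/\allowbreak 04/\allowbreak 2015-04-08\_\allowbreak standrews\_\allowbreak universal\_\allowbreak bans.pdf}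

\end{thebibliography}
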